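# Every ordinal is the number of a Noetherian ring

## 1. Principal ideal domains, and all ordinals up to $\omega$

All rings are commutative with $1$, and the zero ring is allowed. We write $R/a$ for $R/\langle a\rangle$.

Two players start from a Noetherian ring $R$. A move picks some $0\ne a\in R$ and replaces $R$ by $R/a$. The player who cannot move loses, and this happens exactly at the zero ring. A sequence of moves corresponds to a strictly ascending chain of ideals of $R$, so every play is finite. We may therefore define the **number** of $R$ by recursion:
$$\alpha(R)=\operatorname{mex}\{\alpha(R/a): 0\neq a\in R\}, \tag{1}$$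
where $\operatorname{mex}$ of a set of ordinals is the least ordinal not in the set.

By hand: $\alpha(0)=\operatorname{mex}\emptyset=0$. In a field every nonzero $a$ is a unit, so the only move leads to $0$, and $\alpha=\operatorname{mex}\{0\}=1$. For $k[z]/(z^2)$ the element $z$ leads to the field $k$ and a unit leads to $0$. These are the only outcomes, since a nonzero nonunit is a unit times $z$. So $\alpha(k[z]/(z^2))=\operatorname{mex}\{0,1\}=2$.

**Proposition 1.1.** Let $R$ be a principal ideal domain. If $0\ne r\in R$, then $\alpha(R/r)=\Omega(r)$, the number of prime factors of $r$ counted with multiplicity. If $R$ is not a field, then $\alpha(R)=\omega$.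

**Proof.** We induct on $\Omega(r)$. If $\Omega(r)=0$, then $r$ is a unit and $R/r=0$. In general, let $\bar a\in R/r$ be nonzero and write $(a,r)=(d)$. Then $d\mid r$, and $d$ is not associated to $r$ because $r\nmid a$. So $\Omega(d)<\Omega(r)$, and the move leads to $R/d$, which has number $\Omega(d)$ by induction. Conversely, for $j<\Omega(r)$ let $d$ be a product of $j$ of the prime factors of $r$. Then $\bar d\ne0$, and this move reaches the number $j$. So the set in (1) is $\{0,1,\dots,\Omega(r)-1\}$, and its mex is $\Omega(r)$.

If $R$ is not a field, it has a prime element $p$. The moves from $R$ lead to the rings $R/a$ with $a\ne 0$, whose numbers $\Omega(a)$ are finite; taking $a=p^j$ shows that every $j\in\mathbb N$ occurs. The mex is $\omega$. $\square$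

So every ordinal $\le\omega$ is a number: $\alpha(\mathbb Z/2^n)=n$ and $\alpha(\mathbb Z)=\omega$. The conjecture stated in "Algebraic games—playing with groups and rings" (doi:10.1007/s00182-017-0577-7) is that *every* ordinal is the number of a Noetherian ring. What changes beyond $\omega$?

The proof above has two halves. First, there is a size, $\Omega$, that every move strictly decreases, so the number is at most the size. Second, every smaller size is reached by some move, so the number is at least the size. The first half generalizes to all Noetherian rings: the size becomes an ordinal, the length of the ideal lattice (Section 3). The second half fails already for small rings.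

**Example 1.2.** Let $R=k[x,y]/(x,y)^2$, a ring of composition length $3$. A nonzero nonunit is $a=\lambda x+\mu y$ with $(\lambda,\mu)\ne(0,0)$, and $R/a\cong k[z]/(z^2)$, which has number $2$. Units lead to $0$. So $\alpha(R)=\operatorname{mex}\{0,2\}=1$, although the length is $3$. No move produces a ring of length $1$, because the maximal ideal is not principal.

So we need rings in which moves, which kill only principal ideals, can reach every smaller length. We shall prove the following.

**Theorem 1.3 (Main Theorem).** For every ordinal $e$ and every field $k$ there is a Noetherian integral domain $W_e(k)\supseteq k$ with $\alpha(W_e(k))=\omega^e$. If $\beta=\omega^{c_1}+\dots+\omega^{c_m}$ with $c_1\ge\dots\ge c_m$, then $\alpha\big(\prod_jW_{c_j}(k)\big)=\beta$. Hence for every ordinal $\beta$ there is a Noetherian commutative ring $R$ with $\alpha(R)=\beta$.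

## 2. Ranks in posets and the natural sum of ordinals

**Cantor normal form.** Every ordinal is uniquely $\beta=\omega^{c_1}+\dots+\omega^{c_m}$ with $c_1\ge\dots\ge c_m$ (and $m=0$ for $\beta=0$). Collecting equal exponents gives $\beta=\sum_x\omega^x\beta_x$, with decreasing exponents and finitely many nonzero coefficients $\beta_x\in\mathbb N$. Two ordinals are compared at the largest exponent where their coefficients differ. In particular $\beta<\omega^c$ if and only if all exponents of $\beta$ are $<c$.

**Natural sum.** The natural (Hessenberg) sum $\sigma\oplus\tau$ has coefficients $\sigma_x+\tau_x$. For example $1+\omega=\omega$, but $1\oplus\omega=\omega+1$. It is commutative and associative. By the description of the order it is strictly increasing in each argument. A finite natural sum of ordinals $<\omega^c$ is $<\omega^c$. If $c_1\ge\dots\ge c_m$, then $\omega^{c_1}\oplus\dots\oplus\omega^{c_m}=\omega^{c_1}+\dots+\omega^{c_m}$. Empty natural sums are $0$.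

For the ordinary sum we use that $\tau\mapsto\sigma+\tau$ is strictly increasing and continuous, that is, compatible with suprema of nonempty sets. In particular $\sigma+\tau\le\sigma+\tau'$ implies $\tau\le\tau'$ (left cancellation). The map $\sigma\mapsto\sigma+\tau$ is weakly increasing.

**Rank.** Let $P$ be a poset with the ascending chain condition (ACC). Define, by recursion from above,
$$\mathrm{rk}_P(x)=\sup\{\mathrm{rk}_P(y)+1:\ y>x\},\qquad \sup\emptyset=0. \tag{2}$$
Maximal elements have rank $0$; going down raises the rank. If $x\le y$ then $\mathrm{rk}(x)\ge\mathrm{rk}(y)$, and if $x<y$ then $\mathrm{rk}(x)>\mathrm{rk}(y)$. The rank of $x$ depends only on the elements above $x$.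

A map $\varphi$ of posets is *strictly increasing* if $x<y$ implies $\varphi(x)<\varphi(y)$.

**Lemma 2.1.** (a) If $\varphi:P\to Q$ is strictly increasing and $Q$ has ACC, then $P$ has ACC and $\mathrm{rk}_P(x)\le\mathrm{rk}_Q(\varphi(x))$. (b) If $Q_1,Q_2$ have ACC, then in $Q_1\times Q_2$ (componentwise order) $\mathrm{rk}(q_1,q_2)\le\mathrm{rk}(q_1)\oplus\mathrm{rk}(q_2)$.

**Proof.** (a) A strictly ascending infinite chain in $P$ would map to one in $Q$. For the ranks, induct from above:
$$\mathrm{rk}_P(x)\le\sup_{y>x}\big(\mathrm{rk}_Q(\varphi(y))+1\big)\le\mathrm{rk}_Q(\varphi(x)),$$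
where the last step holds because $\varphi(y)>\varphi(x)$.

(b) If $(y_1,y_2)>(q_1,q_2)$, then $y_i\ge q_i$ for both $i$, with strict inequality for at least one. By strict monotonicity of $\oplus$, $\mathrm{rk}(y_1)\oplus\mathrm{rk}(y_2)<\mathrm{rk}(q_1)\oplus\mathrm{rk}(q_2)$. By induction $\mathrm{rk}(y_1,y_2)\le\mathrm{rk}(y_1)\oplus\mathrm{rk}(y_2)$. So every term $\mathrm{rk}(y_1,y_2)+1$ in the supremum is at most $\mathrm{rk}(q_1)\oplus\mathrm{rk}(q_2)$. $\square$

Ranks have no gaps:

**Lemma 2.2.** If $\gamma<\mathrm{rk}(x)$, there is $y>x$ with $\mathrm{rk}(y)=\gamma$.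

**Proof.** By ACC choose $y$ maximal among the elements $\ge x$ of rank $\ge\gamma$; $x$ itself is such an element. If $\mathrm{rk}(y)>\gamma$, then by (2) some $y'>y$ has $\mathrm{rk}(y')+1>\gamma$, that is, $\mathrm{rk}(y')\ge\gamma$. This contradicts maximality. So $\mathrm{rk}(y)=\gamma$, and $y\ne x$. $\square$

Finally, a fact that says an ordinal below a natural sum can be split.

**Lemma 2.3.** If $\gamma<\sigma\oplus\tau$, then $\gamma=\gamma_1\oplus\gamma_2$ with $\gamma_1\le\sigma$, $\gamma_2\le\tau$ and $(\gamma_1,\gamma_2)\ne(\sigma,\tau)$.

**Proof.** Let $y$ be the largest exponent with $\gamma_y\ne\sigma_y+\tau_y$; then $\gamma_y<\sigma_y+\tau_y$. Choose $m\le\sigma_y$ and $n\le\tau_y$ with $m+n=\gamma_y$. One of these inequalities is strict, say $m<\sigma_y$ (the other case is symmetric). Put, with decreasing exponents,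
$$\gamma_1=\sum_{x>y}\omega^x\sigma_x+\omega^ym+\sum_{x<y}\omega^x\gamma_x,\qquad \gamma_2=\sum_{x>y}\omega^x\tau_x+\omega^yn .$$
Adding coefficients gives $\gamma_1\oplus\gamma_2=\gamma$, since $\gamma_x=\sigma_x+\tau_x$ for $x>y$. The ordinal $\gamma_1$ first differs from $\sigma$ at exponent $y$, where its coefficient is smaller, so $\gamma_1<\sigma$ whatever its tail is. Also $\gamma_2\le\tau$. $\square$

## 3. The ordinal length of a Noetherian module

**Definition.** For a Noetherian module $M$ let $\mathrm{Sub}(M)$ be the poset of submodules under inclusion. The *length* $o(M)$ is the rank of $0$ in $\mathrm{Sub}(M)$. For a Noetherian ring $R$, $o(R)$ refers to the module $R$, that is, to the ideals of $R$.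

For example, $o(0)=0$ and a simple module has $o=1$. In $\mathbb Z$ the ideal $(n)$, $n\ne0$, has rank $\Omega(n)$: the larger ideals are the $(d)$ for $d$ a proper divisor of $n$, so this is an induction on $\Omega(n)$. Hence $o(\mathbb Z)=\sup_n(\Omega(n)+1)=\omega$. The same argument gives $o(R/r)=\Omega(r)$ and $o(R)=\omega$ for any principal ideal domain $R$ that is not a field and any $0\ne r\in R$.

The submodules above $N$ form a copy of $\mathrm{Sub}(M/N)$, so $\mathrm{rk}(N)=o(M/N)$. Therefore $o(M/N)\le o(M)$, with strict inequality if $N\ne0$. In particular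
$$o(R/a)<o(R)\qquad(0\ne a\in R). \tag{3}$$
Every nonzero ideal $I$ contains some $a\neq 0$, and then $o(R/I)\le o(R/a)$. So
$$o(R)=\sup\{o(R/a)+1:\ 0\ne a\in R\}. \tag{4}$$
If $V$ is a localization of $R$, then every ideal $I$ of $V$ is generated by its contraction to $R$, so contraction is strictly increasing. By Lemma 2.1(a),
$$o(V)\le o(R). \tag{5}$$

**Proposition 3.1.** $\alpha(R)\le o(R)$ for every Noetherian ring $R$.

**Proof.** Induct on $o(R)$. For $a\ne0$ we have $\alpha(R/a)\le o(R/a)<o(R)$ by induction and (3). So $o(R)$ is not among the values $\alpha(R/a)$, and the mex is at most $o(R)$. $\square$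

This is the first half of the PID argument. Next we see how length behaves in extensions.

**Lemma 3.2.** For $N\subseteq M$, with $M$ Noetherian,
$$o(M/N)+o(N)\ \le\ o(M)\ \le\ o(N)\oplus o(M/N). \tag{6}$$

**Proof.** *Upper bound.* Consider $L\mapsto(L\cap N,\,(L+N)/N)$ from $\mathrm{Sub}(M)$ to $\mathrm{Sub}(N)\times\mathrm{Sub}(M/N)$. It is increasing. If $L\subseteq L'$ have the same image, then for $x\in L'$ we can write $x=l+n$ with $l\in L$, $n\in N$. Then $n=x-l\in L'\cap N=L\cap N$, so $x\in L$. Hence the map is strictly increasing, and Lemma 2.1 gives the bound.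

*Lower bound.* We show $\mathrm{rk}_M(L)\ge o(M/N)+o(N/L)$ for all $L\subseteq N$, by induction from above; then take $L=0$. For $L=N$ both sides are $o(M/N)$. For $L\subsetneq N$, continuity of addition in the right argument gives
$$\mathrm{rk}_M(L)\ge\sup_{L\subsetneq L'\subseteq N}\big(o(M/N)+o(N/L')+1\big)=o(M/N)+\sup_{L\subsetneq L'\subseteq N}\big(o(N/L')+1\big)=o(M/N)+o(N/L).\ \square$$

Both bounds can be attained. For $2\mathbb Z\subset\mathbb Z$ the bounds are $1+\omega=\omega$ and $\omega+1$, and $o(\mathbb Z)=\omega$. For $N=\mathbb Z/2\subset M=\mathbb Z\oplus\mathbb Z/2$ both bounds are $\omega+1$. Note also that (6) implies $o(N)\le o(M)$, and that for modules of finite composition length $o$ is that length, because $+$ and $\oplus$ agree on finite ordinals.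

**Lemma 3.3.** If $o(M)=\omega^{c_1}+\dots+\omega^{c_m}$ with $m\ge1$ and $c_1\ge\dots\ge c_m$, then $M$ has a filtration with $m$ factors of lengths $\le\omega^{c_1},\dots,\omega^{c_m}$.

**Proof.** Induct on $m$; $m=1$ is trivial. For $m\ge2$, Lemma 2.2 gives a submodule $N$ with $o(M/N)=\omega^{c_1}+\dots+\omega^{c_{m-1}}$. By (6), $o(M/N)+o(N)\le o(M)=o(M/N)+\omega^{c_m}$, so $o(N)\le\omega^{c_m}$ by left cancellation. Apply the induction hypothesis to $M/N$ and add the factor $N$. $\square$

## 4. Tight rings, products, and the obstruction at $\omega^2$

We now isolate the second half of the PID argument: all smaller lengths are reached by moves, and the same holds after the move.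

**Definition** (recursive on $o(R)$). A Noetherian ring $R$ is *tight* if for every $\gamma<o(R)$ there is $0\ne a\in R$ such that $R/a$ is tight and $o(R/a)=\gamma$.

The zero ring and all fields are tight. Every principal ideal domain that is not a field is tight, and so are its quotients $R/r$, $r\ne0$: a product of $j$ of the prime factors of $r$ (respectively a power $p^j$ of a prime) leads to a quotient of length $j$. The ring $k[x,y]/(x,y)^2$ of Example 1.2 is not tight, since $\gamma=1$ is not reached.

**Proposition 4.1.** If $R$ is tight, then $\alpha(R)=o(R)$.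

**Proof.** Induct on $o(R)$. Every $\gamma<o(R)$ equals $o(R/a)$ for some $a\ne0$ with $R/a$ tight, and $o(R/a)=\alpha(R/a)$ by induction. So all $\gamma<o(R)$ occur among the values in (1), and $\alpha(R)\ge o(R)$. The other inequality is Proposition 3.1. $\square$

**Lemma 4.2.** If $R,R'$ are tight, then $R\times R'$ is tight and $o(R\times R')=o(R)\oplus o(R')$.

**Proof.** Induct on $o(R)\oplus o(R')$. Ideals of $R\times R'$ are pairs of ideals, so $o(R\times R')\le o(R)\oplus o(R')$ by Lemma 2.1(b). Let $\gamma<o(R)\oplus o(R')$ and split $\gamma=\gamma_1\oplus\gamma_2$ as in Lemma 2.3. If $\gamma_1<o(R)$, tightness gives $0\ne a\in R$ with $R/a$ tight of length $\gamma_1$; if $\gamma_1=o(R)$, take $a=0$. Choose $a'\in R'$ for $\gamma_2$ in the same way. Not both equalities hold, so $(a,a')\ne0$. By induction $(R\times R')/(a,a')\cong R/a\times R'/a'$ is tight of length $\gamma_1\oplus\gamma_2=\gamma$. By (3), $o(R\times R')>\gamma$. As $\gamma<o(R)\oplus o(R')$ was arbitrary, $o(R\times R')=o(R)\oplus o(R')$, and then what we have shown is exactly tightness. $\square$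

This settles all ordinals below $\omega^2$: the ring $\mathbb Z^m\times\mathbb F_2^n$ is tight of length $\omega m+n$, so that is its number. It also reduces the whole problem to the ordinals $\omega^e$. If $W_c$ is tight of length $\omega^c$ for every $c$, then $\prod_jW_{c_j}$ is tight of length $\omega^{c_1}\oplus\dots\oplus\omega^{c_m}$.

**What goes wrong at $\omega^2$.** One passes from a field, of length $1$, to $k[x]$, of length $\omega$, by adjoining a variable, so the natural candidate for $\omega^2$ is $k[x,y]$. But $k[x,y]$ is not tight. It is not a field and not zero, so its length exceeds $1$, and tightness with $\gamma=1$ would need $0\ne f$ with $k[x,y]/f$ a field $F$. Then $f$ is nonconstant; say it involves $y$. A nonzero multiple of $f$ has positive $y$-degree, so $k[x]\cap(f)=0$ and $k[x]$ embeds in $F$. But $F$ is a field that is finitely generated as a $k$-algebra, hence finite-dimensional over $k$ by the Nullstellensatz, a contradiction. So the method stops at the very first step $\gamma=1$. (We claim nothing here about $\alpha(k[x,y])$ itself.)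

The obstruction says what to build. In a tight ring of length $\ge 2$ some maximal ideal must be principal. For $\omega^2$ we also need principal ideals with quotients of length $\omega$. More generally, to make $\omega^e$ we would like a domain $W_e$ that has, for every $c<e$, infinitely many elements $X_s$ with $W_e/(X_s)$ of the type $W_c$, such that different $X_s$ are coprime. Then the Chinese remainder theorem produces every $\gamma=\omega^{c_1}+\dots+\omega^{c_m}<\omega^e$: kill a product of suitable elements $X_s$. Since $W_e/(X_s)$ must again be of this kind, the elements are organized in a forest. We obtain the ring by localizing a huge polynomial ring so that prescribed primes, of different heights, become the maximal ones.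

## 5. The forest of decreasing sequences and the rings $W_e(k)$

**Definition.** For an ordinal $e$ let $T_e$ be the set of finite sequences $\big((c_1,n_1),\dots,(c_m,n_m)\big)$ with $m\ge1$, ordinals $e>c_1>\dots>c_m$ and $n_i\in\mathbb N$, ordered by "is an initial segment of". Its *roots* are the sequences $(c,n)$ of length one. A *branch* is a maximal chain.

An infinite chain would give an infinite strictly decreasing sequence of ordinals, so all chains are finite. A node can be extended as long as its last ordinal is not $0$, so every nonempty chain lies in a branch. For $e\ge1$ the branches are the sets of all nonempty initial segments of a sequence with $c_m=0$. In particular each branch contains exactly one root, and there are infinitely many roots. The empty forest $T_0$ has exactly one branch, the empty one.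

For a root $s=(c,n)$ put $T_{\ge s}=\{u\in T_e:u\ge s\}$ and $T_s=T_{\ge s}\setminus\{s\}$. Deleting the first entry gives an isomorphism $T_s\cong T_c$. The branches of $T_e$ through $s$ lie in $T_{\ge s}$, and they are the sets $\{s\}\cup b'$ with $b'$ a branch of $T_s$. Every node lies in $T_{\ge s}$ for exactly one root $s$.

**Definition.** Let $A=k[X_u:u\in T_e]$. For a branch $b$ let $P_b=(X_u:u\in b)$, a prime ideal with $A/P_b=k[X_u:u\notin b]$. Put
$$S=A\setminus\bigcup_bP_b,\qquad W_e(k)=S^{-1}A. \tag{7}$$

The set $S$ is multiplicative, being the complement of a union of primes, and $0\notin S$ because there is at least one branch. So $W_e(k)$ is a domain containing $k$. Up to isomorphism it depends only on $k$ and on the isomorphism type of the forest. We shall often use the following: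
$$\text{if }0\ne f\in A\text{ involves no variable }X_u\text{ with }u\in b,\text{ then }f\notin P_b. \tag{8}$$
Indeed, the image of $f$ in $A/P_b=k[X_u:u\notin b]$ is $f$ itself.

**Example, $e=0$.** $A=k$, the only prime is $P_\emptyset=0$, and $W_0(k)=k$.

**Example, $e=1$.** The nodes are the roots $(0,n)$; write $X_n$ for their variables. The branches are single roots, and $S=A\setminus\bigcup_n(X_n)$. We check that $W_1(k)$ is a principal ideal domain. An irreducible element of the unique factorization domain $A$ that is not associated to any $X_n$ lies in no $(X_n)$, so it is in $S$. Hence every nonzero element of $W_1(k)$ is a unit times a monomial in the $X_n$. Let $I\ne0$ be an ideal, and let $\mu,\nu\in I$ be monomials with greatest common divisor $\delta$, say $\mu=\delta\mu'$ and $\nu=\delta\nu'$, where $\mu',\nu'$ share no variable. If $\mu'=1$ or $\nu'=1$, then $\delta\in I$. Otherwise $\mu'+\nu'\in S$: modulo $X_n$ at most one of the two vanishes, and if neither does we have a sum of two distinct monomials. So $\delta=(\mu+\nu)/(\mu'+\nu')\in I$ again. If $\mu$ has least degree among the monomials in $I$, then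 $\delta=\mu$, so $\mu$ divides every monomial $\nu \in I$. Thus $I=(\mu)$. Since $X_n$ is not a unit, $W_1(k)$ is not a field, and Proposition 1.1 gives $\alpha(W_1(k))=\omega$.

**Example, $e=2$.** There are three kinds of variables: $Y_n$ for the roots $(0,n)$, $Z_n$ for the roots $(1,n)$, and $Z_{n,m}$ for the nodes $\big((1,n),(0,m)\big)$. The primes $P_b$ are $(Y_n)$ and $(Z_n,Z_{n,m})$, so primes of height $1$ and of height $2$ coexist. The first kind repairs the failure at $\gamma=1$. We shall see that $W_2(k)/(Y_n)$ is a field and $W_2(k)/(Z_n)$ is a ring of type $W_1$, so killing $Z_1\cdots Z_pY_1\cdots Y_q$ will leave a tight ring of length $\omega p+q$.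

Three things remain: to identify $W/(X_s)$, to show that $W$ is Noetherian, and to bound its length above. In the next three sections we prepare the tools. From now on in Sections 6 and 7, $e\ge1$ and $W=W_e(k)$.

## 6. Prime avoidance along all branches

We inverted everything outside a union of *infinitely many* primes. For finitely many primes, an ideal contained in their union is contained in one of them. For infinitely many this is false: in $k[x,y]$ every element of $(x,y)$ is a nonunit, hence is divisible by some irreducible $f$ (or is $0$), so $(x,y)$ lies in the union of the primes $(f)$. But no irreducible divides both $x$ and $y$, so $(x,y)$ lies in none of them. In our ring $A$ the statement can be rescued for finitely generated ideals, because there is always an unused root.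

**Lemma 6.1.** Let $f_1,\dots,f_m\in A$ with $f_1\ne0$. There is $h\in(f_1,\dots,f_m)A$ such that for every branch $b$: $h\in P_b$ if and only if all $f_i\in P_b$. In particular, if no $P_b$ contains all $f_i$, then $h\in S$.

**Proof.** The $f_i$ involve finitely many variables, and there are infinitely many roots. So there is a root $v$ such that no $f_i$ involves a variable from $T_{\ge v}$. Put
$$h=\sum_{i=1}^mX_v^{\,i-1}f_i .$$

Suppose $v\notin b$. Then $X_v$ is one of the variables of $A/P_b=k[X_u:u\notin b]$, and the images $\bar f_i$ do not involve it. So the $\bar f_i$ are the coefficients of $\bar h$ as a polynomial in $X_v$, and $\bar h=0$ if and only if all $\bar f_i=0$.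

Suppose $v\in b$. Then $b\subseteq T_{\ge v}$, so $f_1\neq 0$ involves no variable of $b$, and $f_1\notin P_b$ by (8). Since $h\equiv f_1$ modulo $X_v\in P_b$, also $h\notin P_b$. So both sides of the equivalence are false for this $b$. $\square$

## 7. Killing one root, and localizing along one root

**Lemma 7.1.** Let $s=(c,n)$ be a root and $k_s=k(X_u:u\notin T_{\ge s})$.

(a) $W/(X_s)\cong W_c(k_s)$.

(b) Let $S_s=A\setminus\bigcup_{b\ni s}P_b$. The ring $V_s=S_s^{-1}A$ is a localization of $W_c(k_s)[t]$, where $t=X_s$.

(c) If $s\neq s'$ are roots, then $X_s$ and $X_{s'}$ generate the unit ideal of $W$.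

Part (a) is the recursive structure. The field grows from $k$ to $k_s$, so the induction later has to treat all fields at once. Part (b) says that near the root $s$ the ring looks like one more polynomial variable over $W_c$; this will control lengths from above.

**Proof.** **Notation.** Let $U$ be the set of nonzero polynomials in the variables $X_u$ with $u\notin T_{\ge s}$. Let $C=k_s[X_u:u\in T_s]$. For a branch $b'$ of $T_s$ let $P_{b'}=(X_u:u\in b')\subset C$, and put $\Sigma=C\setminus\bigcup_{b'}P_{b'}$. Since $T_s\cong T_c$, we have $\Sigma^{-1}C\cong W_c(k_s)$.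

**Step 1: the image of $S$ modulo $X_s$.** This step shows that after killing $X_s$ only the branches through $s$ matter. Let $B=A/(X_s)=k[X_u:u\ne s]$. For $b\ni s$ let $\bar P_b=(X_u:u\in b\setminus\{s\})\subset B$, and let $S'=B\setminus\bigcup_{b\ni s}\bar P_b$. We claim that the image $\bar S$ of $S$ in $B$ equals $S'$.

If $f\in S$ and $b\ni s$, then $f\notin P_b$ and $X_s\in P_b$, so $\bar f\notin\bar P_b$. Thus $\bar S\subseteq S'$.

Conversely let $g\in S'$, regarded as a polynomial in $A$ not involving $X_s$. It may lie in some $P_b$ with $b\not\ni s$, so $g$ itself need not be in $S$; but we are free to change it by a multiple of $X_s$. Put $f=g+X_s$, which maps to $g$. For $b\ni s$ we have $f\equiv g$ modulo $X_s$ and $g\notin\bar P_b$, so $f\notin P_b$. For $b\not\ni s$ the image of $f$ in $A/P_b=k[X_u:u\notin b]$ is $\bar g+X_s$, where $X_s$ is one of the variables and $\bar g$ does not involve it; so the image is nonzero. Hence $f\in S$, and the claim holds. Therefore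
$$W/(X_s)=\bar S^{-1}B=S'^{-1}B. \tag{9}$$

**Step 2: absorbing the other variables into the field.** This step finishes (a). Every branch $b\ni s$ lies in $T_{\ge s}$, so an element of $U$ involves no variable of $b$. Hence $U\cap\bar P_b=\emptyset$, and $U\subseteq S'$. Inverting $U$ gives $U^{-1}B=C$, and $\bar P_b$ extends to $P_{b'}$ with $b'=b\setminus\{s\}$. Since $\bar P_b$ is a prime disjoint from $U$, for $g\in B$ and $u\in U$ we have $g/u\in P_{b'}$ if and only if $g\in\bar P_b$. As $b$ runs through the branches containing $s$, $b'$ runs through all branches of $T_s$. So $g/u\in\Sigma$ if and only if $g\in S'$. The elements of $U$ are units of $C$, so inverting the image of $S'$ in $C$ is the same as inverting $\Sigma$. As $U\subseteq S'$, we get $S'^{-1}B=\Sigma^{-1}C\cong W_c(k_s)$. With (9) this is (a).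

**Step 3: the same without killing $X_s$.** This step proves (b). As in Step 2, $U\cap P_b=\emptyset$ for $b\ni s$, so $U\subseteq S_s$. Also $U^{-1}A=C[t]$ with $t=X_s$. For $b=\{s\}\cup b'$ the prime $P_b$ extends to $(t,P_{b'})$, and $g/u\in(t,P_{b'})$ if and only if $g\in P_b$. So $V_s$ is the localization of $C[t]$ at $\Sigma_s=C[t]\setminus\bigcup_{b'}(t,P_{b'})$. Since $(t,P_{b'})\cap C=P_{b'}$, we have $\Sigma\subseteq\Sigma_s$. Hence $V_s$ is a localization of $\Sigma^{-1}(C[t])=(\Sigma^{-1}C)[t]\cong W_c(k_s)[t]$.

**Step 4: coprimality.** This step proves (c). No branch contains both $s$ and $s'$. If a branch $b$ contains one of them, the image of $X_s+X_{s'}$ in $A/P_b$ is the other variable; if $b$ contains neither, the image is $X_s+X_{s'}$. In all cases it is nonzero. So $X_s+X_{s'}\in S$ is a unit of $W$. $\square$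

## 8. One polynomial variable raises the exponent by at most one

By Lemma 7.1(b) we need the length of $W_c(k_s)[t]$.

**Lemma 8.1.** Let $R$ be Noetherian and $M$ a finitely generated $R$-module. If $o(M)\le\omega^c$, then $o_{R[t]}(M[t])\le\omega^{c+1}$.

**Proof.** The strategy is to compare submodules of $M[t]$ with graded submodules, which are just ascending sequences. Let $G(M)$ be the poset of ascending sequences $N_0\subseteq N_1\subseteq\cdots$ of submodules of $M$, ordered componentwise. Via $(N_i)\mapsto\bigoplus_iN_it^i$ it is isomorphic to the poset of graded submodules of $M[t]$; being ascending is the same as being closed under multiplication by $t$. As $M[t]$ is a finitely generated module over the Noetherian ring $R[t]$, $G(M)$ has ACC. Let $\rho(M)$ be the rank of the zero sequence in $G(M)$.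

For example, if $M=R=k$ is a field, the nonzero sequences are $(0,\dots,0,k,k,\dots)$ with $d$ zeros, for $d\ge0$. This sequence has rank $d$, and $\rho(k)=\omega$.

**Step 1: $o(M[t])\le\rho(M)$.** This step replaces arbitrary submodules by graded ones. For a submodule $L\subseteq M[t]$ let
$$\mathrm{lc}_n(L)=\{m\in M:\ mt^n+(\text{terms of degree}<n)\in L\}.$$
These are submodules of $M$, and $\mathrm{lc}_n(L)\subseteq\mathrm{lc}_{n+1}(L)$ because $tL\subseteq L$. So $L\mapsto(\mathrm{lc}_n(L))_n$ is an increasing map $\mathrm{Sub}(M[t])\to G(M)$ sending $0$ to the zero sequence. It is strictly increasing. Indeed, suppose $L\subsetneq L'$ have the same $\mathrm{lc}_n$ for all $n$. Take $x\in L'\setminus L$ of minimal degree $d$, with leading coefficient $m$. Then $m\in\mathrm{lc}_d(L')=\mathrm{lc}_d(L)$, so there is $\ell\in L$ of the form $mt^d+(\text{lower terms})$. Now $x-\ell\in L'\setminus L$ is $0$ or has smaller degree than $x$. It cannot be $0\in L$, and smaller degree contradicts minimality. Lemma 2.1(a) gives the claim.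

**Step 2: $\rho(M)\le\rho(N)\oplus\rho(M/N)$ for $N\subseteq M$.** This step lets us use filtrations. The map $(Y_i)\mapsto\big((Y_i\cap N)_i,\,((Y_i+N)/N)_i\big)$ from $G(M)$ to $G(N)\times G(M/N)$ is strictly increasing by the argument for the upper bound in Lemma 3.2, applied in each component. Use Lemma 2.1.

**Step 3: if $o(M)\le\omega^c$, then $\rho(M)\le\omega^{c+1}$.** With Step 1 this proves the lemma. We induct on $c$, for all finitely generated $M$. Since $\rho(M)=\sup\{\mathrm{rk}(x)+1:0\ne x\in G(M)\}$, it suffices to show $\mathrm{rk}(x)<\omega^{c+1}$ for every $x\ne0$.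

Let $0\ne x=(N_i)\in G(M)$, say $N:=N_d\ne0$. If $y=(Y_i)\ge x$, then $Y_{d+i}\supseteq Y_d\supseteq N$ for all $i\ge0$. So from index $d$ on, $y$ is a sequence of submodules of $M/N$, and only finitely many terms, $d$ of them, are unrestricted. The map
$$\{y\ge x\}\to\mathrm{Sub}(M)^d\times G(M/N),\qquad(Y_i)\mapsto\big(Y_0,\dots,Y_{d-1};\,(Y_{d+i}/N)_{i\ge0}\big)$$
is strictly increasing. Every submodule has rank $\le o(M)\le\omega^c$ in $\mathrm{Sub}(M)$, and every element of $G(M/N)$ has rank $\le\rho(M/N)$. By Lemma 2.1,
$$\mathrm{rk}(x)\le\omega^cd\oplus\rho(M/N). \tag{10}$$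

If $M/N=0$, then $\rho(M/N)=0$. This is always the case for $c=0$, since then $o(M/N)<o(M)\le1$. If $M/N\ne0$, then $0<o(M/N)<o(M)\le\omega^c$, so the Cantor normal form of $o(M/N)$ has only exponents $c'<c$. By Lemma 3.3, $M/N$ has a filtration with finitely many, say $m$, factors, each of length $\le\omega^{c'}$ for some $c'<c$. By induction each factor has $\rho\le\omega^{c'+1}\le\omega^c$, so $\rho(M/N)\le\omega^cm$ by Step 2, applied repeatedly. In all cases (10) bounds $\mathrm{rk}(x)$ by a finite multiple of $\omega^c$, so $\mathrm{rk}(x)<\omega^{c+1}$. $\square$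

## 9. $W_e(k)$ is Noetherian, tight, and of length $\omega^e$

**Theorem 9.1.** For every ordinal $e$ and every field $k$, $W_e(k)$ is a Noetherian domain, it is tight, and $o(W_e(k))=\omega^e$. Hence $\alpha(W_e(k))=\omega^e$.

**Proof.** Induction on $e$, for all fields simultaneously. For $e=0$, $W_0(k)=k$ is a field, which is tight of length $1=\omega^0$. Let $e\ge1$ and $W=W_e(k)$.

**Step 1: an element $a$ sees only finitely many roots.** This step prepares a comparison of $W/a$ with finitely many rings of known length. Let $0\ne a\in W$. After multiplication by a unit, $a\in A$. Let $s_1,\dots,s_r$, $s_j=(c_j,n_j)$, be the finitely many roots $s$ such that $a$ involves a variable from $T_{\ge s}$. If $b$ is a branch through any other root, then $a$ involves no variable of $b$, so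
$$a\notin P_b\quad\text{for every branch } b \text{ containing none of } s_1,\dots,s_r \tag{11}$$
by (8). Let $V_j=V_{s_j}$ as in Lemma 7.1(b). Since $S\subseteq S_{s_j}$, we have $V_j=S_{s_j}^{-1}W$.

By induction $W_{c_j}(k_{s_j})$ is a Noetherian domain of length $\omega^{c_j}$. By Hilbert's basis theorem $W_{c_j}(k_{s_j})[t]$ is Noetherian, and by Lemma 8.1 its length is $\le\omega^{c_j+1}$. By Lemma 7.1(b) and (5), $V_j$ is a Noetherian domain with $o(V_j)\le\omega^{c_j+1}\le\omega^e$. As $a\ne0$ in $V_j$, (3) gives
$$o(V_j/a)<\omega^e. \tag{12}$$

**Step 2: these finitely many localizations detect ideals containing $a$.** We claim that $J\mapsto(JV_1,\dots,JV_r)$ is strictly increasing on the ideals $J$ of $W$ with $a\in J$. Let $a\in J\subseteq J'$ with $JV_j=J'V_j$ for all $j$, and let $x\in J'$. For each $j$ we have $x\in JV_j$, so there is $f_j\in S_{s_j}\subseteq A$ with $f_jx\in J$. Also $ax\in J$. No $P_b$ contains all of $a,f_1,\dots,f_r$: if $b\ni s_j$ for some $j$, then $f_j\notin P_b$ by the definition of $S_{s_j}$; otherwise $a\notin P_b$ by (11). By Lemma 6.1, applied to the list $a,f_1,\dots,f_r$ with $a\ne0$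 in first place, the ideal $(a,f_1,\dots,f_r)A$ contains some $h\in S$. Then $hx\in J$, and $h$ is a unit of $W$, so $x\in J$. Thus $J=J'$. (If $r=0$, the argument shows that there is only one such ideal.)

**Step 3: $W$ is Noetherian and $o(W)\le\omega^e$.** The ideals of $V_j$ containing $a$ form the ideal poset of $V_j/a$, which has ACC. By Step 2 and Lemma 2.1(a), the ideals of $W$ containing $a$ satisfy ACC. As $a\ne0$ was arbitrary, and every nonzero ideal in an ascending chain contains some fixed $a\ne0$ from then on, $W$ is Noetherian. Comparing the rank of the ideal $(a)$ with the rank of its image $(aV_1,\dots,aV_r)$, Lemma 2.1 and (12) give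
$$o(W/a)\le\bigoplus_jo(V_j/a)<\omega^e,$$
because a finite natural sum of ordinals $<\omega^e$ is $<\omega^e$. By (4), $o(W)=\sup_{a\ne0}(o(W/a)+1)\le\omega^e$.

**Step 4: $W$ is tight and $o(W)\ge\omega^e$.** Here we produce a move to each $\gamma<\omega^e$. Write $\gamma=\omega^{c_1}+\dots+\omega^{c_m}$ with $e>c_1\ge\dots\ge c_m$. Take the distinct roots $s_j=(c_j,j)$, $1\le j\le m$, and $a=\prod_jX_{s_j}\ne0$ (so $a=1$ if $\gamma=0$). By Lemma 7.1(c) the ideals $(X_{s_j})$ are pairwise comaximal. The Chinese remainder theorem and Lemma 7.1(a) give
$$W/(a)\cong\prod_jW/(X_{s_j})\cong\prod_jW_{c_j}(k_{s_j}).$$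
By induction each factor is tight of length $\omega^{c_j}$, so by Lemma 4.2 the product is tight of length $\omega^{c_1}\oplus\dots\oplus\omega^{c_m}=\gamma$. Thus every $\gamma<\omega^e$ equals $o(W/a)$ for some $a\ne0$ with $W/a$ tight. By (3), $o(W)\ge\omega^e$, so $o(W)=\omega^e$ by Step 3, and $W$ is tight. Proposition 4.1 gives $\alpha(W)=\omega^e$. $\square$

**Proof of Theorem 1.3.** The first statement is Theorem 9.1. Let $\beta=\omega^{c_1}+\dots+\omega^{c_m}$ with $c_1\ge\dots\ge c_m$, and $R=\prod_jW_{c_j}(k)$, which is the zero ring if $\beta=0$. By Theorem 9.1 and Lemma 4.2, $R$ is Noetherian and tight with $o(R)=\omega^{c_1}\oplus\dots\oplus\omega^{c_m}=\beta$. By Proposition 4.1, $\alpha(R)=\beta$. Every ordinal has a Cantor normal form, so every ordinal is the number of a Noetherian commutative ring. $\square$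

## 10. Krull dimension, cardinality and regularity

The following refinements were not needed above.

**Definition.** For a prime $\mathfrak p$ of a Noetherian ring $R$ put $\mathrm{cl}(\mathfrak p)=\sup\{\mathrm{cl}(\mathfrak q)+1:\mathfrak q\supsetneq\mathfrak p\text{ prime}\}$, and $\dim R=\sup_{\mathfrak p}\mathrm{cl}(\mathfrak p)$, with $\dim0=-1$.

So $\mathrm{cl}$ is the rank in the poset of primes, and $\dim R$ is the ordinal-valued classical Krull dimension, which is the usual one when finite. In $\mathbb Z$, $\mathrm{cl}((p))=0$ for a prime number $p$, $\mathrm{cl}(0)=1$, and $\dim\mathbb Z=1$.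

We recall that a finitely generated module $M$ over a Noetherian ring $R$ has a finite filtration with factors $R/\mathfrak q_i$, $\mathfrak q_i$ prime. Each $\mathfrak q_i$ contains the annihilator of $M$.

**Lemma 10.1.** $o(R/\mathfrak p)=\omega^{\mathrm{cl}(\mathfrak p)}$ for every prime $\mathfrak p$ of a Noetherian ring $R$.

**Proof.** Induct on $\mathrm{cl}(\mathfrak p)$, and let $D=R/\mathfrak p$.

**Step 1: the upper bound.** For $0\ne a\in D$, the $R$-module $D/a$ is annihilated by $\mathfrak p$ and by a lift of $a$, which is not in $\mathfrak p$. So it has a finite filtration with factors $R/\mathfrak q_i$, $\mathfrak q_i\supsetneq\mathfrak p$. By (6) and induction $o(D/a)\le\bigoplus_i\omega^{\mathrm{cl}(\mathfrak q_i)}<\omega^{\mathrm{cl}(\mathfrak p)}$. By (4), $o(D)\le\omega^{\mathrm{cl}(\mathfrak p)}$.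

**Step 2: the lower bound.** If $\mathrm{cl}(\mathfrak p)=0$, then $\mathfrak p$ is maximal, $D$ is a field and $o(D)=1$. Otherwise let $\mathfrak q\supsetneq\mathfrak p$ be a prime with image $\bar{\mathfrak q}\ne0$ in $D$. For $i\ge0$ the module $\bar{\mathfrak q}^iD_{\bar{\mathfrak q}}$ is nonzero, because $D$ is a domain. By Nakayama's lemma $(\bar{\mathfrak q}^i/\bar{\mathfrak q}^{i+1})_{\bar{\mathfrak q}}\ne0$. Take an element of $\bar{\mathfrak q}^i/\bar{\mathfrak q}^{i+1}$ with nonzero image there. It is killed by $\bar{\mathfrak q}$ but by no element outside $\bar{\mathfrak q}$, so its annihilator is exactly $\bar{\mathfrak q}$. Hence $\bar{\mathfrak q}^i/\bar{\mathfrak q}^{i+1}$ contains a copy of $D/\bar{\mathfrak q}=R/\mathfrak q$. By (6) and induction its length is $\ge\omega^{\mathrm{cl}(\mathfrak q)}$. Applying the lower bound in (6) to $\bar{\mathfrak q}^{i}/\bar{\mathfrak q}^{i+1}\subseteq D/\bar{\mathfrak q}^{i+1}$ for $i=0,\dots,n-1$ gives $o(D)\ge o(D/\bar{\mathfrak q}^n)\ge\omega^{\mathrm{cl}(\mathfrak q)}n$ for all $n$. So $o(D)\ge\omega^{\mathrm{cl}(\mathfrak q)+1}$. The supremum over all $\mathfrak q\supsetneq\mathfrak p$,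 with continuity and monotonicity of $x\mapsto\omega^x$, gives $o(D)\ge\omega^{\mathrm{cl}(\mathfrak p)}$. $\square$

**Theorem 10.2.** Let $\kappa$ be any ordinal.

1. $\{\alpha(R):R\text{ Noetherian},\ \dim R\le\kappa\}=\{\beta:\beta<\omega^{\kappa+1}\}$. In particular, for finite $d$, the numbers of Noetherian rings of Krull dimension $\le d$ are exactly the ordinals $<\omega^{d+1}$.
2. A Noetherian domain $D$ with $\dim D=\kappa$ has $\alpha(D)\le\omega^\kappa$, and this bound is attained for every $\kappa$, by $W_\kappa(k)$ over any field $k$.
3. The least cardinality of a Noetherian ring with number $\beta$ is $|\beta|$ if $\beta$ is infinite, and $2^\beta$ if $\beta$ is finite.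
4. $W_e(k)$ is a regular UFD. Hence every nonzero ordinal is the number of a regular Noetherian ring containing any prescribed field. (The ordinal $0$ is the number of the zero ring only, which contains no field.)

**Proof.** **Part 2.** For a domain, $\dim D=\mathrm{cl}(0)$, since every prime contains $0$. By Proposition 3.1 and Lemma 10.1, $\alpha(D)\le o(D)=\omega^\kappa$. By Lemma 10.1 and Theorem 9.1, $\omega^{\dim W_\kappa(k)}=o(W_\kappa(k))=\omega^\kappa$, so $\dim W_\kappa(k)=\kappa$; and $\alpha(W_\kappa(k))=\omega^\kappa$.

**Part 1.** If $\dim R\le\kappa$, a finite filtration of $R$ with factors $R/\mathfrak p_i$ and (6) give $\alpha(R)\le o(R)\le\bigoplus_i\omega^{\mathrm{cl}(\mathfrak p_i)}<\omega^{\kappa+1}$. Conversely, if $\beta=\omega^{c_1}+\dots+\omega^{c_m}<\omega^{\kappa+1}$ is in Cantor normal form, all $c_j\le\kappa$. The ring $\prod_jW_{c_j}(k)$ has number $\beta$. A prime of a finite product comes from a prime of one factor, and the primes above it come from the same factor. So, by Part 2, the product has dimension $\max_jc_j\le\kappa$, or it is the zero ring.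

**Part 3.** If $\alpha(R)=\beta$, then by (1) for each $\gamma<\beta$ there is $a_\gamma\in R$ with $\alpha(R/a_\gamma)=\gamma$. The $a_\gamma$ are distinct, so $|R|\ge|\beta|$. For infinite $\beta=\omega^{c_1}+\dots+\omega^{c_m}$ take $k=\mathbb F_2$ and $R=\prod_jW_{c_j}(k)$. The nodes of $T_{c}$ are finite sequences from $c\times\mathbb N$, so $|T_{c}|\le\max(\aleph_0,|c|)$, and the same bound holds for the polynomial ring over $\mathbb F_2$ and its localization $W_c(k)$. As $c_j\le\omega^{c_j}\le\beta$, we get $|W_{c_j}(k)|\le|\beta|$, hence $|R|\le|\beta|$.

Now let $\beta=n$ be finite and $\alpha(R)=n$. If $R$ is infinite, $|R|\ge2^n$ trivially. If $R$ is finite, $o(R)$ is its composition length as an $R$-module, and $n\le o(R)$ by Proposition 3.1. Each simple factor has at least $2$ elements, so $|R|\ge2^{o(R)}\ge2^n$. Finally $\mathbb F_2^n$ is tight of length $n$ by Lemma 4.2, so $\alpha(\mathbb F_2^n)=n$, and it has $2^n$ elements.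

**Part 4.** $W_e(k)$ is a localization of a polynomial ring over a field, hence a UFD. For $e=0$ it is a field. Let $e\ge1$ and let $Q$ be a maximal ideal of $W_e(k)$. It is nonzero, since $X_s$ is a nonzero nonunit for each root $s$. As $W_e(k)$ is Noetherian, $Q$ is generated by finitely many nonzero elements, which we may take in $A$ after multiplication by units. If these were not all in one $P_b$, Lemma 6.1 would give an element of $S$, a unit, in $Q$. So $Q\subseteq P_bW_e(k)$ for some $b$. This ideal is proper because $P_b\cap S=\emptyset$, and hence $Q=P_bW_e(k)$ by maximality. The local ring at $Q$ is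
$$A_{P_b}=k(X_u:u\notin b)\,[X_u:u\in b]_{(X_u:\,u\in b)},$$
since nonzero polynomials in the variables outside $b$ are not in $P_b$, by (8). As $b$ is finite, this is the localization of a polynomial ring in finitely many variables over a field at the ideal of the variables, which is regular. So $W_e(k)$ is regular.

Finite products of regular rings are regular, and a nonempty finite product of rings $W_{c_j}(k)$ contains $k$ diagonally. By Theorem 1.3, every nonzero ordinal is the number of such a product. A nonzero ring has a move to $0$, so its number is not $0$; hence $0$ is the number of the zero ring only. $\square$
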